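# Injectivity of finite substitutions is undecidable

## 1. A collision among three small languages

Take three letters $a,b,c$ and attach to each a finite set of binary words:
$$h(a)=\{1,\,10\},\qquad h(b)=\{1,\,01,\,001\},\qquad h(c)=\{1,\,001\}.$$
Sets of words are multiplied by concatenating in all possible ways, $XY=\{xy: x\in X,\ y\in Y\}$. Let us multiply out two products. In $h(a)h(b)$ the factor $1$ contributes $11,101,1001$ and the factor $10$ contributes $101,1001,10001$, so
$$h(a)h(b)=\{11,\,101,\,1001,\,10001\}.$$
In $h(a)h(c)$ the factor $1$ contributes $11,1001$ and the factor $10$ contributes $101,10001$, so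
$$h(a)h(c)=\{11,\,101,\,1001,\,10001\}.$$
The two products are equal although $h(b)\ne h(c)$. The word $01$, which tells $h(b)$ from $h(c)$, has been washed out: the words that it would produce are produced in another way.

Now forget $c$. Can two different words over $\{a,b\}$ give the same product? The longest word of $h(a)$ is $10$, the longest word of $h(b)$ is $001$, and each is the only one of its length. Hence the longest word of a product such as $h(a)h(b)h(b)$ is unique, and it is $10\cdot001\cdot001$. Neither of $10,001$ is a prefix of the other, so a product of such words can be decoded from left to right. So from the product set we can read off its longest word, and from that the sequence of letters: different words over $\{a,b\}$ have different products.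

Two phenomena are visible here. Extreme words survive multiplication and can be read off. Words in the middle can be lost. The question is whether one can always predict by an algorithm which of the two decides the matter.

**Definitions.** Let $\Sigma,\Delta$ be finite alphabets, and let $\varepsilon$ be the empty word. The finite subsets of $\Delta^*$ form a monoid $2^{\Delta^*}$ under the product above, with identity $\{\varepsilon\}$. A *finite substitution* is a morphism $h:\Sigma^*\to 2^{\Delta^*}$; it is given by the finite sets $h(a)$, $a\in\Sigma$, and extended by $h(\varepsilon)=\{\varepsilon\}$, $h(uv)=h(u)h(v)$. It is *injective* if $h(u)=h(v)$ implies $u=v$ for all $u,v\in\Sigma^*$.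

In the example, $h$ is injective on $\{a,b\}^*$ and not injective on $\{a,b,c\}^*$. The question, posed as Open Problem 3 in "Multiplicities: A deterministic view of nondeterminism" (https://github.com/lclem/bibliographer), is: *given the finite list of finite sets $h(a)$, can one decide whether $h$ is injective?* If every $h(a)$ is a single word, then $h$ is a morphism of free monoids $\Sigma^*\to\Delta^*$, and the Sardinas–Patterson theorem says that injectivity is decidable. For finite sets the answer is no.

**Theorem A.** There is no algorithm which, given a finite substitution $h:\Sigma^*\to 2^{\{0,1\}^*}$, decides whether $h$ is injective.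

There is a sharper form. Recall that a set is $\Sigma_1$ if it is recursively enumerable, and $\Pi_1$ if its complement is $\Sigma_1$. A set $S$ is complete for such a class if it belongs to the class and every set $L$ of the class reduces to it, that is, there is a computable $f$ with $x\in L\iff f(x)\in S$. Complete sets for these two classes are undecidable. (The $\Sigma$ of $\Sigma_1$ has nothing to do with the alphabet $\Sigma$.)

**Theorem B.** There is $m_0$ such that for every $m\ge m_0$ there are fixed finite sets $X_2,\dots,X_m\subset\{0,1\}^+$ with the following property. The set of finite $X_1\subset\{0,1\}^+$ for which $a_i\mapsto X_i$ $(1\le i\le m)$ defines an injective morphism $\{a_1,\dots,a_m\}^*\to2^{\{0,1\}^*}$ is $\Pi_1$-complete; in particular it is undecidable.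

So undecidability persists over the binary alphabet, with a fixed number of letters, with nonempty words only, and with all but one of the sets fixed in advance. Theorem B implies Theorem A. We start with the cases where an algorithm exists, because they show what has to break.

## 2. One letter, and sets of words of one length

**Theorem D.** Injectivity is decidable if $|\Delta|\le 1$, or if $|\Sigma|\le1$, or if for each $a$ all words of $h(a)$ have the same length (depending on $a$).

Since we may assume $\{0,1\}\subseteq\Delta$ when $|\Delta|\ge2$, Theorems A and D give a dichotomy: decidable for $|\Delta|\le1$, undecidable for $|\Delta|\ge2$.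

**Step 1: $|\Sigma|\le1$.** This is a direct inspection. If $\Sigma=\emptyset$, then $\Sigma^*=\{\varepsilon\}$ and $h$ is injective. Let $\Sigma=\{a\}$ and $X=h(a)$. If $X=\emptyset$ or $X=\{\varepsilon\}$, then $h(a)=h(aa)$ and $h$ is not injective. Otherwise the longest words of $X$ have some length $p\ge1$, the longest words of $X^j$ have length $jp$, and so the sets $h(a^j)$, $j\ge0$, are distinct.

**Step 2: $|\Delta|\le1$.** With Step 1 we may assume $|\Sigma|\ge2$. Words over at most one letter commute, so $h(ab)=h(ba)$ for distinct $a,b\in\Sigma$, and $h$ is never injective.

**Step 3: uniform sets form a free monoid.** The purpose of this step is to bring the uniform case back to free monoids. Let $U$ be the monoid of nonempty finite sets all of whose words have one common length. Write $|X|_U$ for that length. Then $|XY|_U=|X|_U+|Y|_U$, and $|X|_U=0$ only for $X=\{\varepsilon\}$.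

We show that $U$ is *equidivisible*: if $XY=X'Y'$ in $U$ with $p=|X|_U\le p'=|X'|_U$, then there is $Z\in U$ with $X'=XZ$ and $Y=ZY'$. The words of $Y$ have length at least $p'-p$, because $p+|Y|_U=p'+|Y'|_U$. Let $Z$ be the set of prefixes of length $p'-p$ of words of $Y$. The prefixes of length $p'$ of the words of $XY$ form $XZ$; those of the words of $X'Y'$ form $X'$. Hence $X'=XZ$. Next, write $z^{-1}Y=\{t: zt\in Y\}$. Let $z\in Z$ and pick any $x\in X$. Then $xz\in XZ=X'$. All words of $X$ have the same length, so $xzt\in XY$ holds exactly when $zt\in Y$; all words of $X'$ have the same length, so $xzt\in X'Y'$ holds exactly when $t\in Y'$. Therefore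
$$z^{-1}Y=(xz)^{-1}(XY)=(xz)^{-1}(X'Y')=Y'\qquad\text{for every } z\in Z,$$
and $Y=\bigcup_{z\in Z}z\,(z^{-1}Y)=ZY'$.

An equidivisible monoid with a length morphism to $\mathbb N$ that vanishes only at the identity is free. This is Levi's theorem (see Lothaire, *Combinatorics on Words*), and the proof is short enough to give. Call an element irreducible if it is not the identity and not a product of two non-identity elements. By induction on length every element is a product of irreducibles. For uniqueness, let $x_1\cdots x_m=y_1\cdots y_n$ with all factors irreducible. If $m=0$ or $n=0$, both sides have length $0$, and $m=n=0$. Otherwise apply equidivisibility to $x_1\cdot(x_2\cdots x_m)=y_1\cdot(y_2\cdots y_n)$; by symmetry we may assume $y_1=x_1z$ and $x_2\cdots x_m=z\,y_2\cdots y_n$. As $y_1$ is irreducible and $x_1$ is not the identity, $z$ is the identity. So $x_1=y_1$ and $x_2\cdots x_m=y_2\cdots y_n$, and we finish by induction on $m$.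

**Step 4: deciding the uniform case.** If some $h(a)=\emptyset$, then $h(a)=h(aa)$ and $h$ is not injective. Otherwise every $h(a)$ lies in $U$, and its factorization into irreducibles can be computed. Indeed, if $X=YZ$ in $U$ with $|Y|_U=q$, then $Y$ must be the set of length-$q$ prefixes of words of $X$ and $Z$ the set of the remaining suffixes; so for each $q$ with $1\le q<|X|_U$ there is one candidate factorization to test, and one recurses on the factors. Only finitely many irreducibles occur, so $h$ becomes an explicitly given morphism of free monoids, and Sardinas–Patterson decides whether it is injective. This proves Theorem D. $\blacksquare$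

It is natural to try the same plan in general: compare $h(u)$ with $h(v)$ from the left, cancel what agrees, and follow the overhang. The opening example shows where this stops. There $XY=XY'$ with $X=\{1,10\}$, $Y=\{1,01,001\}$, $Y'=\{1,001\}$ and $Y\neq Y'$. So left cancellation fails, and with it equidivisibility: a set $Z$ with $X=XZ$ must be $\{\varepsilon\}$, as one sees by comparing longest words, and then $Y=ZY'$ would say $Y=Y'$. There is no well-defined overhang to follow.

## 3. Two channels: the shortest word and the longest word

If $X,Y$ are nonempty and finite, the shortest words of $XY$ are exactly the products of a shortest word of $X$ and a shortest word of $Y$. The same holds for longest words. So if $X$ has a unique shortest word $u$ and a unique longest word $v$, we may think of $X$ as carrying the pair $(u,v)$, and under multiplication the pairs multiply coordinatewise. This suggests using undecidable questions about *pairs of words*: in $\Lambda^+\times B^+$ the product is $(u,v)(u',v')=(uu',vv')$, and we shall see in Section 6 that it is undecidable whether finitely many pairs satisfy a nontrivial relation.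

The first attempt is to encode $(u,v)$ by the two-element set $\{u,v\}$ with $|u|<|v|$. Equal product sets then have equal pairs. But the converse fails: take $(0,11)$ and $(0,111)$. These pairs commute, both products being $(00,11111)$, whereas
$$\{0,11\}\{0,111\}=\{00,\,0111,\,110,\,11111\},\qquad \{0,111\}\{0,11\}=\{00,\,011,\,1110,\,11111\}.$$
The words in between record the order of the factors. A relation among pairs no longer gives a relation among sets, so nothing is transferred.

The remedy is to fill in the middle so completely that it carries no information. Try this for $u=a\in\{0,1\}$ a single letter and $v$ a word of length $3$: take $\{a\}$, all four words of length $2$, and $v$. Multiply the set for $(0,v)$ by the set for $(1,v')$ and sort the result by length, with $\Lambda=\{0,1\}$: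

* length $2$: only $01$;
* length $3$: the words in $0\Lambda^2\cup\Lambda^21$;
* length $4$: all words;
* length $5$: the words in $v\Lambda^2\cup\Lambda^2v'$;
* length $6$: only $vv'$.

Not every word of intermediate length is present; for instance $100$ is missing. But the low layers (lengths $2,3$) depend only on the short coordinate $01$, the high layers (lengths $5,6$) depend only on the long coordinates, and a full layer separates them. So we should not ask for a middle that contains everything. We should describe the low part by a set $\varphi(u)$ that is full from some length on, and the high part by a set $\psi(v)$ that is full up to some length, and intersect.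

## 4. Pairs of words inside finite languages

**Theorem C.** Let $B$ be a finite alphabet and $N\ge2$ with $2^N\ge|B|$. Let
$$E_N=\{(u,v)\in\{0,1\}^+\times B^+ : 2|u|\le(N-1)|v|\},$$
a subsemigroup of $\{0,1\}^+\times B^+$. There is a computable injective semigroup homomorphism $Y$ from $E_N$ into the monoid of finite subsets of $\{0,1\}^*$. All values of $Y$ are nonempty sets of nonempty words. Consequently every finitely generated subsemigroup of $\{0,1\}^+\times B^+$ embeds in $2^{\{0,1\}^*}$ (take $N$ large).

That $E_N$ is a subsemigroup is clear, since the inequalities add. The last sentence follows from the rest: given generators $(u_i,v_i)$, all $v_i$ are nonempty, so for large $N$ all of them satisfy $2|u_i|\le(N-1)|v_i|$, and the semigroup that they generate lies in $E_N$.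

**Step 1: the two saturated families.** Write $\Lambda=\{0,1\}$. Fix an injective map $\kappa:B\to\Lambda^N$ and extend it to a morphism $B^*\to\Lambda^*$. It is injective, because all letters have images of the same length $N\geq 1$. For $a\in\Lambda$ and $b\in B$ put
$$\varphi(a)=\{a\}\cup\{w\in\Lambda^*:|w|\ge2\},\qquad \psi(b)=\{\kappa(b)\}\cup\{w\in\Lambda^*:|w|\le N-1\},$$
extend both multiplicatively to words, e.g. $\varphi(a_1\cdots a_k)=\varphi(a_1)\cdots\varphi(a_k)$, and define
$$Y(u,v)=\varphi(u)\cap\psi(v).$$
The sets $\varphi(u)$ are infinite, but $\psi(v)$ is finite, so $Y(u,v)$ is finite; membership in $\varphi(u)$ can be tested by trying all factorizations, so $Y$ is computable. For $N=3$, $u=01$ and $v=bb'$ this gives exactly the five-layer set of Section 3, with $\kappa(b),\kappa(b')$ as the words of length $3$.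

**Step 2: four facts.** These collect all that we need about $\varphi$ and $\psi$. Let $k=|u|\ge1$ and $l=|v|\ge1$.

*Fact 1.* $\varphi(u)$ contains every word of length $\ge2k$: cut it into $k$ pieces of length $\ge2$. Every word of $\varphi(u)$ has length $\ge k$, and $u$ is the only one of length $k$, because each factor has length $\ge1$ and $a$ is the only word of length $1$ in $\varphi(a)$.

*Fact 2.* $\varphi(u)\Lambda^*\subseteq\varphi(u)$ and $\Lambda^*\varphi(u)\subseteq\varphi(u)$. For a letter $a$, lengthening a word of $\varphi(a)$ on either side gives either the same word or a word of length $\ge2$, so $\varphi(a)\Lambda^*\subseteq\varphi(a)$ and $\Lambda^*\varphi(a)\subseteq\varphi(a)$. As $k\ge1$, we may apply this to the last or to the first factor of $\varphi(u)$.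

*Fact 3.* $\psi(v)$ contains every word of length $\le(N-1)l$: cut it into $l$ pieces, possibly empty, of length $\le N-1$. Every word of $\psi(v)$ has length $\le Nl$, and $\kappa(v)$ is the only one of length $Nl$, because each factor has length $\le N$ and $\kappa(b)$ is the only word of length $N$ in $\psi(b)$.

*Fact 4.* $\psi(v)$ is closed under prefixes and suffixes. Each $\psi(b)$ is, since a proper prefix or suffix of $\kappa(b)$ has length $\le N-1$; and $\varepsilon\in\psi(b)$. Let $v=b_1\cdots b_l$ and $w_j\in\psi(b_j)$. A prefix of $w_1\cdots w_l$ has the form $w_1\cdots w_{i-1}p$ with $p$ a prefix of $w_i$. It lies in $\psi(v)$: use $p\in\psi(b_i)$ and take $\varepsilon$ for the factors after the $i$-th. A suffix has the form $p'w_{i+1}\cdots w_l$ with $p'$ a suffix of $w_i$; take $\varepsilon$ for the factors before the $i$-th.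

**Step 3: $Y$ is injective.** We recover $u$ and $v$ as extreme words. Let $(u,v)\in E_N$. Since $k\le2k\le(N-1)l$, Fact 3 gives $u\in\psi(v)$, so $u\in Y(u,v)$, and by Fact 1 it is the unique shortest word of $Y(u,v)$. Since $Nl\ge(N-1)l\ge2k$, Fact 1 gives $\kappa(v)\in\varphi(u)$, so $\kappa(v)\in Y(u,v)$, and by Fact 3 it is the unique longest word. Thus $Y(u,v)$ determines $u$ and $\kappa(v)$, hence $v$. It is nonempty, and its words have length $\ge k\ge1$.

**Step 4: $Y$ is a homomorphism.** Let $(u,v),(u',v')\in E_N$ with lengths $k,l$ and $k',l'$. We claim
$$Y(u,v)\,Y(u',v')=Y(uu',vv').$$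
The inclusion $\subseteq$ is immediate from $\varphi(u)\varphi(u')=\varphi(uu')$ and $\psi(v)\psi(v')=\psi(vv')$. For the other one let $w\in\varphi(uu')\cap\psi(vv')$. The difficulty is that $w$ has one factorization adapted to $\varphi$ and another adapted to $\psi$, and we need a single cut $w=xy$ that serves both. For short $w$ we start from the $\varphi$-factorization, for long $w$ from the $\psi$-factorization, and move the cut if necessary.

*Case 1: $|w|\le(N-1)(l+l')$.* Write $w=w_1w_2$ with $w_1\in\varphi(u)$, $w_2\in\varphi(u')$.

* If $|w_1|\le(N-1)l$ and $|w_2|\le(N-1)l'$, then $w_1\in\psi(v)$ and $w_2\in\psi(v')$ by Fact 3. Take $x=w_1$, $y=w_2$.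
* If $|w_1|>(N-1)l$, let $x$ be the prefix of $w$ of length $(N-1)l$. As $(N-1)l\ge2k$, Facts 1 and 3 give $x\in\varphi(u)\cap\psi(v)$. Since $x$ is a prefix of $w_1$, the rest is $y=zw_2$ for some word $z$, so $y\in\varphi(u')$ by Fact 2. Also $|y|=|w|-(N-1)l\le(N-1)l'$, so $y\in\psi(v')$ by Fact 3.
* If $|w_2|>(N-1)l'$, let $y$ be the suffix of $w$ of length $(N-1)l'\ge2k'$. Facts 1 and 3 give $y\in\varphi(u')\cap\psi(v')$. The rest is $x=w_1z$ for some word $z$, so $x\in\varphi(u)$ by Fact 2, and $|x|=|w|-(N-1)l'\le(N-1)l$, so $x\in\psi(v)$ by Fact 3.

*Case 2: $|w|>(N-1)(l+l')$.* Write $w=w_1w_2$ with $w_1\in\psi(v)$, $w_2\in\psi(v')$.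

* If $|w_1|\ge2k$ and $|w_2|\ge2k'$, then $w_1\in\varphi(u)$ and $w_2\in\varphi(u')$ by Fact 1. Take $x=w_1$, $y=w_2$.
* If $|w_1|<2k$, let $x$ be the prefix of $w$ of length $2k$; it exists because $|w|>(N-1)l\ge2k$. Then $x\in\varphi(u)$ by Fact 1, and $x\in\psi(v)$ by Fact 3 since $2k\le(N-1)l$. As $|x|>|w_1|$, the rest $y$ is a suffix of $w_2$, so $y\in\psi(v')$ by Fact 4. Finally $|y|=|w|-2k>(N-1)(l+l')-2k\ge(N-1)l'\ge2k'$, so $y\in\varphi(u')$ by Fact 1.
* If $|w_2|<2k'$, let $y$ be the suffix of $w$ of length $2k'$; it exists because $|w|>(N-1)l'\ge2k'$. Then $y\in\varphi(u')$ by Fact 1 and $y\in\psi(v')$ by Fact 3. The rest $x$ is a prefix of $w_1$, so $x\in\psi(v)$ by Fact 4, and $|x|=|w|-2k'>(N-1)l\ge2k$, so $x\in\varphi(u)$ by Fact 1.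

In all cases $w=xy$ with $x\in Y(u,v)$ and $y\in Y(u',v')$. This proves Theorem C. $\blacksquare$

The inequality defining $E_N$ matters. For $N=2$ take $\kappa(b)=01$, $\kappa(b')=00$, and the pairs $(0,b),(0,b')$, which are not in $E_2$. The same formula gives $Y(0,b)=\{0,01\}$ and $Y(0,b')=\{0,00\}$, with product $\{00,000,010,0100\}$. But $011=0\cdot11\in\varphi(00)$ and $011=01\cdot1\in\psi(bb')$, so $011\in\varphi(00)\cap\psi(bb')$ is not in the product. The low and the high layers overlap, and no single cut serves both.

## 5. A correspondence problem in which one word varies

We now need undecidability for pairs of words. It comes from a correspondence problem whose first pair is prescribed and whose other pairs never change.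

Recall that a *semi-Thue system* $R$ over an alphabet $\Theta$ is a finite set of rules $\ell\to r$ with $\ell,r\in\Theta^*$. One step replaces an occurrence of $\ell$ by $r$, so $z\ell z'\to zrz'$, and $\to^*$ means zero or more steps. For example, with the rules $ab\to b$ and $b\to H$ we have $aab\to ab\to b\to H$.

**Classical fact** (Post, *J. Symbolic Logic* 12 (1947); Davis, *Computability and Unsolvability*). There are a finite semi-Thue system $R$ over some $\Theta$, with all rule sides nonempty, and a letter $H\in\Theta$, such that $\{w\in\Theta^+:w\to^*H\}$ is $\Sigma_1$-complete.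

Here is the construction. Take a deterministic Turing machine, with two-way infinite tape, that accepts a $\Sigma_1$-complete set by entering a state $q_f$ in which it halts; its start state is $q_0\neq q_f$. A word $[\alpha q\beta]$, with $\alpha,\beta$ words of tape symbols and $q$ a state, represents the configuration with state $q$, tape content $\alpha\beta$ surrounded by blanks, and head on the first symbol of $\beta$ (on a blank if $\beta=\varepsilon$). Write $\sqcup$ for the blank. The rules are the following.

* For each move "in state $q$ reading $a$, write $b$, go right, enter $q'$": $qa\to bq'$.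
* For each move "in state $q$ reading $a$, write $b$, go left, enter $q'$": $cqa\to q'cb$ for every tape symbol $c$.
* For each $q\ne q_f$: $q]\to q\sqcup]$ and $[q\to[\sqcup q$.
* $q_fc\to q_f$ and $cq_f\to q_f$ for all tape symbols $c$, and $[q_f]\to H$.

Every word derived from $[q_0x]$ other than $H$ has the form $[\alpha q\beta]$. As long as $q\ne q_f$, rules of the third kind do not change the represented configuration, and rules of the first two kinds perform exactly one machine step. Every machine step can be performed, after adding blanks at the ends if needed. So a word containing $q_f$ is derivable from $[q_0x]$ exactly when $x$ is accepted. From a word $[\alpha q_f\beta]$ one derives $[q_f]$ and then $H$; and $H$ can only arise from $[q_f]$. Thus $[q_0x]\to^*H$ exactly when $x$ is accepted. So $x\mapsto[q_0x]$ reduces the accepted set to $\{w:w\to^*H\}$, which is clearly recursively enumerable.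

**Lemma 1.** There are $n\ge2$, a finite alphabet $\Gamma$, words $x_1,\dots,x_n,y_2,\dots,y_n\in\Gamma^+$, an alphabet $\Theta\subset\Gamma$, and a computable map $w\mapsto y_1=y_1(w)\in\Gamma^+$ on $\Theta^+$, such that the set of $w$ for which
$$x_1x_{i_2}\cdots x_{i_r}=y_1y_{i_2}\cdots y_{i_r}\quad\text{for some } r\ge1,\ i_2,\dots,i_r\in\{2,\dots,n\}\qquad(*)$$
is $\Sigma_1$-complete.

**Step 1: the pairs.** The $y$-side will run one word of a derivation ahead of the $x$-side. Take $R,\Theta,H$ from the classical fact, let $\diamond$ and $!$ be new letters, and $\Gamma=\Theta\cup\{\diamond,!\}$. The pairs $(x_i,y_i)$ are: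

* start: $(x_1,y_1)=(\diamond,\ \diamond w\diamond)$;
* copy: $(c,c)$ for each $c\in\Theta\cup\{\diamond\}$;
* rule: $(\ell,r)$ for each rule $\ell\to r$ of $R$;
* end: $(H\diamond!,\ !)$.

All these words are nonempty, and only $y_1$ depends on $w$. We show that $(*)$ holds exactly when $w\to^*H$.

**Step 2: a derivation gives a solution.** Let $w=w_0\to w_1\to\cdots\to w_r=H$, with $r\ge0$. After the start pair, for $j=0,\dots,r-1$, use copy pairs and one rule pair to spell $w_j$ on the $x$-side and $w_{j+1}$ on the $y$-side, followed by $(\diamond,\diamond)$. The $x$-side is now $\diamond w_0\diamond\cdots\diamond w_{r-1}\diamond$ (just $\diamond$ if $r=0$) and the $y$-side is $\diamond w_0\diamond\cdots\diamond w_r\diamond$. As $w_r=H$, the end pair makes both sides equal to $\diamond w_0\diamond\cdots\diamond w_{r-1}\diamond H\diamond!$.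

For the small system above and $w=aab$, the pairs used are start, $(a,a)$, $(ab,b)$, $(\diamond,\diamond)$, $(ab,b)$, $(\diamond,\diamond)$, $(b,H)$, $(\diamond,\diamond)$, end, and both sides read $\diamond aab\diamond ab\diamond b\diamond H\diamond!$.

**Step 3: a solution ends with the end pair.** This normalizes a given solution of $(*)$. Count the letter $\diamond$. The start pair, used once, has one more $\diamond$ on the $y$-side; the end pair has one more on the $x$-side; all other pairs are balanced. So the end pair is used exactly once. It is the only pair containing $!$, so the common word contains exactly one $!$. Both components of the end pair end with $!$, so cutting the index sequence after the end pair cuts both sides right after their only $!$, and they stay equal. Hence we may assume that the end pair is last.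

**Step 4: a solution gives a derivation.** Between start and end only copy and rule pairs are used. Split this part at the uses of $(\diamond,\diamond)$: its two sides are
$$D_0\diamond D_1\diamond\cdots\diamond D_s\qquad\text{and}\qquad D_0'\diamond D_1'\diamond\cdots\diamond D_s',\qquad D_j,D_j'\in\Theta^*.$$
Each $D_j'$ arises from $D_j$ by keeping some letters and replacing some left sides of rules by right sides, so $D_j\to^*D_j'$. Since both components of every pair are nonempty, $D_j=\varepsilon$ exactly when $D_j'=\varepsilon$. The equation reads
$$\diamond D_0\diamond\cdots\diamond D_{s-1}\diamond D_sH\diamond!\;=\;\diamond w\diamond D_0'\diamond\cdots\diamond D_{s-1}'\diamond D_s'!\,.$$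
Both sides have $s+2$ letters $\diamond$, hence $s+3$ fields between them, which must agree one by one. The last fields give $D_s'!=\,!$, so $D_s'=\varepsilon$ and therefore $D_s=\varepsilon$. If $s=0$, the field before the last gives $w=D_0H=H$. If $s\ge1$, the fields give $D_0=w$, then $D_j=D_{j-1}'$ for $1\le j\le s-1$, and $D_{s-1}'=D_sH=H$. Hence
$$w=D_0\to^*D_0'=D_1\to^*D_1'=\cdots=D_{s-1}\to^*D_{s-1}'=H.$$
In both cases $w\to^*H$. So the set of $w$ satisfying $(*)$ is $\{w:w\to^*H\}$, which is $\Sigma_1$-complete. $\blacksquare$

## 6. Unique decipherability of pairs of words

We want to turn the pairs $(x_i,y_i)$ into finitely many elements of a product of free semigroups that satisfy a nontrivial relation exactly when $(*)$ has a solution. The obvious choice is to use two letters $\alpha_i\mapsto(i,x_i)$ and $\beta_i\mapsto(i,y_i)$ for each index, so that the first coordinate keeps track of the indices. This breaks at once: for a copy pair $x_i=y_i=c$, so $\alpha_i$ and $\beta_i$ have the same image and the map is never injective. We have to prevent a collision from starting anywhere except at the first pair. To do so, we put separators *after* the letters on the $\alpha$-side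 and *before* the letters on the $\beta$-side; the two sides can be aligned only by a start marker, and realigned only by an end marker.

Let $x_i,y_i\in\Gamma^+$ $(1\le i\le n)$ be given and let $t\ge0$. Let $\star,\vdash,\dashv,f_1,\dots,f_t$ be letters not in $\Gamma$. For $z=z_1\cdots z_p\in\Gamma^*$ put
$$\lambda(z)=z_1\star z_2\star\cdots z_p\star,\qquad\rho(z)=\star z_1\star z_2\cdots\star z_p,\qquad\text{so that}\quad \star\lambda(z)=\rho(z)\star.\tag{1}$$
Let $C=\{s,e,2,\dots,n,f_1,\dots,f_t\}$ and $B=\Gamma\cup\{\star,\vdash,\dashv,f_1,\dots,f_t\}$, and
$$\Sigma=\{\sigma_\alpha,\sigma_\beta,\eta_\alpha,\eta_\beta\}\cup\{\alpha_i,\beta_i:2\le i\le n\}\cup\{\tau_1,\dots,\tau_t\},$$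
which has $4+2(n-1)+t=2n+2+t$ letters. Define the morphism $\pi:\Sigma^+\to C^+\times B^+$ by
$$\sigma_\alpha\mapsto(s,\vdash\star\lambda(x_1)),\qquad\sigma_\beta\mapsto(s,\vdash\rho(y_1)),\qquad\alpha_i\mapsto(i,\lambda(x_i)),\qquad\beta_i\mapsto(i,\rho(y_i)),$$
$$\eta_\alpha\mapsto(e,\dashv),\qquad\eta_\beta\mapsto(e,\star\dashv),\qquad\tau_j\mapsto(f_j,f_j).$$
Every first component is a single letter, and every second component is nonempty. The letters $\tau_j$ only serve to adjust the size of $\Sigma$.

As an example take $n=2$, $t=0$, $(x_1,y_1)=(a,ab)$ and $(x_2,y_2)=(ba,a)$. Then $x_1x_2=aba=y_1y_2$. Correspondingly $\sigma_\alpha\alpha_2\eta_\alpha$ has second component $(\vdash\star a\star)(b\star a\star)(\dashv)$ and $\sigma_\beta\beta_2\eta_\beta$ has second component $(\vdash\star a\star b)(\star a)(\star\dashv)$. Both are $\vdash\star a\star b\star a\star\dashv$, and both first components are $s2e$.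

**Lemma 2.** $\pi$ is non-injective if and only if $(*)$ has a solution.

**Step 1: a solution gives a collision.** Let $x=x_1x_{i_2}\cdots x_{i_r}=y_1y_{i_2}\cdots y_{i_r}$. The words $\sigma_\alpha\alpha_{i_2}\cdots\alpha_{i_r}\eta_\alpha$ and $\sigma_\beta\beta_{i_2}\cdots\beta_{i_r}\eta_\beta$ are different. Both have first component $s\,i_2\cdots i_r\,e$. Their second components are $\vdash\star\lambda(x)\dashv$ and $\vdash\rho(x)\star\dashv$, which agree by (1).

**Step 2: a collision must begin with the start letters.** Now let $\pi(p)=\pi(q)$ with $p\ne q$. First components give $|p|=|q|$. Free semigroups are cancellative, so we may cancel the longest common prefix and assume $p=p_1\cdots p_d$, $q=q_1\cdots q_d$ with $d\ge1$ and $p_1\ne q_1$. Let $c_1\cdots c_d$ be the common first component and $T$ the common second component. The letters $p_1\ne q_1$ have the same first component $c_1$, so they are the $\alpha$- and the $\beta$-version of one item, in some order; a $\tau_j$ has no second version.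

If $c_1=i\in\{2,\dots,n\}$, then $T$ begins with a letter of $\Gamma$, because of $\lambda(x_i)$, and with $\star$, because of $\rho(y_i)$: a contradiction. If $c_1=e$, then $T$ begins with $\dashv$ and with $\star$: a contradiction. So $c_1=s$, and by symmetry we may assume $p_1=\sigma_\alpha$, $q_1=\sigma_\beta$. Note that the later letters of $p$ and $q$ may still mix both versions; the next steps deal with this.

**Step 3: a canonical prefix of $T$, read along $p$.** The purpose is to find a piece of $T$ that is defined without reference to $p$ or $q$ and to compute it twice. Call a word *regular* if it is a prefix of a word in $\vdash(\star\Gamma)^*$. The nonempty regular words are $\vdash\rho(z)$, of odd length $1+2|z|$, and $\vdash\rho(z)\star$, of even length $2+2|z|$, with $z\in\Gamma^*$. The first kind extends to a longer regular word only by the letter $\star$, the second kind only by a letter of $\Gamma$. Let $M$ be the longest regular prefix of $T$.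

Let $g\ge1$ be maximal such that $p_2,\dots,p_g\in\{\alpha_2,\dots,\alpha_n\}$, and put $x=x_1x_{c_2}\cdots x_{c_g}$. Then $T$ starts with $\vdash\star\lambda(x)=\vdash\rho(x)\star$. After this prefix $T$ either ends or continues with the first letter of the second component of $p_{g+1}\notin\{\alpha_2,\dots,\alpha_n\}$. That letter is one of $\vdash,\star,\dashv,f_1,\dots,f_t$, so it is not in $\Gamma$. Hence
$$M=\;\vdash\rho(x)\star,\tag{2}$$
of even length.

**Step 4: the same prefix, read along $q$.** Let $g'\ge1$ be maximal such that $q_2,\dots,q_{g'}\in\{\beta_2,\dots,\beta_n\}$, and put $y=y_1y_{c_2}\cdots y_{c_{g'}}$. Then $T$ starts with $\vdash\rho(y)$. If $q_{g'+1}$ does not exist, or if its second component starts with a letter other than $\star$, then $M=\;\vdash\rho(y)$ has odd length, against (2). So $q_{g'+1}$ exists and its second component starts with $\star$. The only such letters of $\Sigma$ are the $\beta_i$, which are excluded by maximality of $g'$, and $\eta_\beta$. Hence $q_{g'+1}=\eta_\beta$, and $T$ starts with $\vdash\rho(y)\star\dashv$. Since $\dashv\,\notin\Gamma$, we get $M=\;\vdash\rho(y)\star$. Comparing with (2), $x=y$.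

**Step 5: the index sequences agree.** It remains to see that $x$ and $y$ use the same indices. By Step 4, $T$ continues after $\vdash\rho(x)\star$ with $\dashv$. Read along $p$, this means that $p_{g+1}$ exists and that its second component starts with $\dashv$, so $p_{g+1}=\eta_\alpha$. Now $c_1=s$, $c_2,\dots,c_g\in\{2,\dots,n\}$ and $c_{g+1}=e$, so the first occurrence of $e$ in $c_1\cdots c_d$ is at position $g+1$. Read along $q$, it is at position $g'+1$. So $g=g'$, and $x=y$ becomes
$$x_1x_{c_2}\cdots x_{c_g}=y_1y_{c_2}\cdots y_{c_g},$$
a solution of $(*)$. $\blacksquare$

## 7. From pairs to sets: proof of Theorems B and A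

**Step 1: the substitution.** Take the data of Lemma 1 and any $t\ge0$, and form $C,B,\Sigma,\pi$ as in Section 6. To apply Theorem C the first coordinate must be binary and short compared with the second. Fix $K\ge1$ and an injective map $\gamma:C\to\{0,1\}^K$; it extends to an injective morphism $C^*\to\{0,1\}^*$. Fix $N\ge2K+1$ with $2^N\ge|B|$, and let $Y$ be the homomorphism of Theorem C for $B$ and $N$. For $a\in\Sigma$ with $\pi(a)=(c,v)$ we have
$$2|\gamma(c)|=2K\le N-1\le(N-1)|v|,$$
so $(\gamma(c),v)\in E_N$, and we may define
$$h(a)=Y(\gamma(c),v),$$
a finite computable set of nonempty words over $\{0,1\}$.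

**Step 2: $h$ and $\pi$ have the same collisions.** Since $Y$ is a homomorphism, $h(z)=Y\big((\gamma\times\mathrm{id})(\pi(z))\big)$ for all $z\in\Sigma^+$. Since $Y$ and $\gamma$ are injective, for $z,z'\in\Sigma^+$ we have $h(z)=h(z')$ if and only if $\pi(z)=\pi(z')$. The empty word causes no collision: for $z\in\Sigma^+$ the set $h(z)$ consists of nonempty words, so $h(z)\ne\{\varepsilon\}=h(\varepsilon)$. Together with Lemma 2,
$$h\text{ is injective}\iff\pi\text{ is injective}\iff(*)\text{ has no solution}.\tag{3}$$

**Step 3: only one set varies.** In Lemma 1 only $y_1=y_1(w)$ depends on the input $w$, and in the definition of $\pi$ the word $y_1$ enters only through $\sigma_\beta$. The alphabets $\Gamma,C,B,\Sigma$, the numbers $n,K,N$, and the codes $\gamma,\kappa$ do not depend on $w$. So only the set $X_1=h(\sigma_\beta)$ depends on $w$, and $w\mapsto X_1$ is computable. List the other sets $h(a)$ as $X_2,\dots,X_m$, with $m=|\Sigma|=2n+2+t$; they are fixed.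

**Step 4: completeness.** By (3) and Lemma 1, $w\mapsto X_1(w)$ reduces a $\Sigma_1$-complete set to the set of those finite $X_1\subset\{0,1\}^+$ for which the substitution given by $X_1,X_2,\dots,X_m$ is not injective. So this set is $\Sigma_1$-hard. It is also in $\Sigma_1$: enumerate all pairs of words $u\ne v$ over $\{a_1,\dots,a_m\}$, compute the finite sets $h(u),h(v)$, and stop if they are equal. Hence non-injectivity is $\Sigma_1$-complete, and injectivity is $\Pi_1$-complete. As $t\ge0$ was arbitrary, this covers every $m\ge m_0:=2n+2$, which proves Theorem B.

For Theorem A, an algorithm deciding injectivity of all finite substitutions $h:\Sigma^*\to2^{\{0,1\}^*}$ would in particular decide the $\Pi_1$-complete set of Theorem B, which is impossible. $\blacksquare$
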